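\title{An $\mathcal{L}_\infty$-space that is a quotient of a $C(K)$-space and is not isomorphic to a Lindenstrauss space}

\begin{abstract}
We construct a continuous finite-to-one surjection $\pi:K\to T$ between two copies of the ordinal interval $[0,\omega^\omega]$ such that $X=C(K)/\pi^*C(T)$ is an $\mathcal{L}_\infty$-space whose dual is isomorphic to $\ell_1$, while $X$ is not isomorphic to a complemented subspace of any Lindenstrauss space. Thus an $\mathcal{L}_\infty$-space that is a quotient of a $C(K)$-space need not be isomorphic to a Lindenstrauss space. The space $T$ is built from trees of finite height. If the identity of $X$ factored through a predual of $L_1(\mu)$, medians in $L_1(\mu)$ would produce a bounded family of measures on $K$ that is almost weak$^*$ continuous along long paths of the trees, and along such paths the norm of the measures is forced to grow.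
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces in this paper are real. The Banach--Mazur distance $d(E,F)$ of two isomorphic spaces is the infimum of $\|W\|\|W^{-1}\|$ over all isomorphisms $W:E\to F$. We consider three classes of spaces.
\begin{itemize}
\item A \emph{$C$-space} is a space $C(K)$ of continuous functions on a compact Hausdorff space $K$, with the supremum norm. A space is a \emph{quotient of a $C$-space} if it is isomorphic to $C(K)/Y$ for some $K$ and some closed subspace $Y\subseteq C(K)$.
\item $X$ is an \emph{$\mathcal{L}_\infty$-space} if there is $\lambda\ge1$ such that every finite-dimensional subspace of $X$ is contained in a finite-dimensional subspace $E$ with $d(E,\ell_\infty^{\dim E})\le\lambda$.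
\item $L$ is a \emph{Lindenstrauss space} if $L^*$ is isometric to $L_1(\mu)$ for some measure $\mu$.
\end{itemize}
Every Lindenstrauss space is an $\mathcal{L}_\infty$-space, and by a theorem of Johnson and Zippin every separable Lindenstrauss space is a quotient of $C[0,1]$. The first two classes are closed under isomorphisms. So a separable space that is isomorphic to a Lindenstrauss space has two properties that do not mention a particular norm: a local one (its finite-dimensional pieces look like $\ell_\infty^N$) and a global one (it is a quotient of a $C$-space). The following question, posed in \cite{thesis}, asks whether these two properties suffice.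

\begin{quote}
\emph{Is every $\mathcal{L}_\infty$-space that is a quotient of a $C$-space isomorphic to a Lindenstrauss space?}
\end{quote}

The simplest quotients suggest a positive answer. Let $\pi:K\to T$ be a continuous surjection of countable compact spaces and let $\pi^*C(T)=\{r\circ\pi:r\in C(T)\}$. Suppose that $\pi$ has a continuous section $s:T\to K$, $\pi\circ s=\mathrm{id}$. Then $x\mapsto x-x\circ s\circ\pi$ is a projection on $C(K)$ with kernel $\pi^*C(T)$ and range $Y=\{x:x|_{s(T)}=0\}$. Hence $C(K)/\pi^*C(T)$ is isomorphic to $Y$, and $Y$ is a Lindenstrauss space because $Y^*=\ell_1(K)/\ell_1(s(T))=\ell_1(K\setminus s(T))$. If the fibers of $\pi$ are finite, then $C(K)/\pi^*C(T)$ has a dual within distance $2$ of an $\ell_1$-space whether or not a continuous section exists: it is enough to pick an arbitrary base point in each fiber (Section~\ref{sec:dual}). What an arbitrary choice of base points does not respect is the weak$^*$ topology. The dual of a Lindenstrauss space carries one norm that is at the same time an $L_1$-norm and weak$^*$ lower semicontinuous,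 and our result is that this coincidence cannot always be restored by renorming.

\begin{theorem}\label{thm:main}
There are compact metrizable spaces $K$ and $T$, both homeomorphic to the ordinal interval $[0,\omega^\omega]$, and a continuous surjection $\pi:K\to T$ with finite fibers such that $X=C(K)/\pi^*C(T)$ has the following properties.
\begin{enumerate}
\item[(1)] $X$ is an $\mathcal{L}_\infty$-space and $X^*$ is isomorphic to $\ell_1$. By definition $X$ is a quotient of a $C$-space, by a subspace isometric to $C[0,\omega^\omega]$.
\item[(2)] $X$ is not isomorphic to a complemented subspace of any Lindenstrauss space. In particular, $X$ is not isomorphic to a Lindenstrauss space.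
\end{enumerate}
\end{theorem}

So the answer to the question is negative, already for separable spaces. The proof is in ZFC.

The space $X$ is a $c_0$-sum of blocks $\mathbf X_\lambda$, $\lambda\in\mathbb N$. Each block is a quotient of the same form over a tree of finite height (Section~\ref{sec:trees}), and the identity of $\mathbf X_\lambda$ does not factor through a Lindenstrauss space with constant $\lambda$ (Proposition~\ref{prop:main}). Two mechanisms enter. The first (Section~\ref{sec:averaging}) shows that a weak$^*$ continuous choice of measures with mass $1$ on the fibers must have norm proportional to the height of the tree. The second (Section~\ref{sec:medians}) extracts such measures from a factorization through a Lindenstrauss space, by means of medians in $L_1(\mu)$. In general the measures so obtained are only approximately continuous, and only along suitable paths; Section~\ref{sec:main} finds these paths. Section~\ref{sec:proof} assembles the blocks.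

\section{Background}\label{sec:background}

\subsection{The dual of $C(K)/\pi^*C(T)$}\label{sec:dual}

We identify $C(K)^*$ with the space $M(K)$ of regular signed Borel measures, normed by total variation; $|\sigma|$ is the variation of $\sigma$. If $K$ is countable, then $M(K)=\ell_1(K)$, so $C(K)$ is a Lindenstrauss space. For a closed subspace $Y$ of a Banach space $E$, the dual $(E/Y)^*$ is isometric to the annihilator $Y^\perp$, which is a weak$^*$ closed subspace of $E^*$, and the weak$^*$ topology of $(E/Y)^*$ is the restriction of that of $E^*$.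

Let $\pi:K\to T$ be a continuous surjection and put $K_t=\pi^{-1}(t)$. The map $\pi^*r=r\circ\pi$ is an isometric embedding of $C(T)$ into $C(K)$, and its adjoint is the push-forward $\pi_*$ of measures. If $K$ is countable, this gives
\begin{equation}\label{eq:dual}
\big(C(K)/\pi^*C(T)\big)^*=\{\sigma:\pi_*\sigma=0\}=\{\sigma\in\ell_1(K):\ \sigma(K_t)=0\text{ for all }t\in T\}.
\end{equation}
If moreover the fibers are finite, this is the $\ell_1$-sum over $t\in T$ of the spaces $\ell_1^0(|K_t|)$, where
\[
\ell_1^0(k)=\Big\{v\in\ell_1^k:\ \sum_\kappa v_\kappa=0\Big\}=(\ell_\infty^k/\mathbb R\mathbf 1)^* .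
\]
Let $e_1,\dots,e_k$ be the unit vectors. Since
\[
\Big\|\sum_{\kappa\ge2}\alpha_\kappa(e_\kappa-e_1)\Big\|_1=\sum_{\kappa\ge2}|\alpha_\kappa|+\Big|\sum_{\kappa\ge2}\alpha_\kappa\Big|,
\]
the map $(\alpha_\kappa)_{\kappa\ge2}\mapsto\sum_{\kappa\ge2}\alpha_\kappa(e_\kappa-e_1)$ is an isomorphism from $\ell_1^{k-1}$ onto $\ell_1^0(k)$ with norm at most $2$ and inverse of norm at most $1$. Two consequences will be used.
\begin{itemize}
\item[(D1)] An $\ell_1$-sum of spaces $\ell_1^0(k)$ is at distance at most $2$ from an $\ell_1$-sum of the spaces $\ell_1^{k-1}$.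
\item[(D2)] A finite $\ell_\infty$-sum of spaces $\ell_\infty^k/\mathbb R\mathbf 1$ is at distance at most $2$ from some $\ell_\infty^N$. This follows from (D1), because finite-dimensional spaces have the same distance as their duals.
\end{itemize}

\subsection{Limits along an ultrafilter}\label{sec:ultra}

We fix a free ultrafilter $\mathcal U$ on $\mathbb N$. The symbol $\lim_q$, or $\lim$, denotes the limit along $\mathcal U$ of a bounded real sequence, or the weak$^*$ limit along $\mathcal U$ of a bounded sequence in a dual space; the latter exists by Alaoglu's theorem. These limits agree with ordinary limits when those exist, they are linear (so they commute with finite averages), and they commute with adjoint operators, which are weak$^*$ continuous. A dual norm is weak$^*$ lower semicontinuous: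
\begin{equation}\label{eq:lsc}
\|\lim y_q\|\le\lim\|y_q\| .
\end{equation}
If $\lim a_q>a$, then $\{q:a_q>a\}\in\mathcal U$, and finitely many sets from $\mathcal U$ have a common element. The ultrafilter only saves us from passing to subsequences.

\subsection{A criterion for $\mathcal{L}_\infty$-spaces}

\begin{lemma}\label{lem:criterion}
Let $Z$ be a Banach space and $\rho\ge1$. Suppose that for every finite set $A\subset Z$ and every $\varepsilon>0$ there is a finite-rank operator $P$ on $Z$ with $\|Px-x\|<\varepsilon$ for $x\in A$ and $d(PZ,\ell_\infty^{\dim PZ})\le\rho$. Then $Z$ is an $\mathcal{L}_\infty$-space, with constant $2\rho$.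
\end{lemma}

\begin{proof}
Let $E\subseteq Z$ be finite-dimensional and let $Q$ be a bounded projection of $Z$ onto $E$. Applying the hypothesis to a basis of $E$ with $\varepsilon$ small, we get $P$ with $\|(\mathrm{id}-P)|_E\|\,\|Q\|\le\frac13$. Then $W=\mathrm{id}-(\mathrm{id}-P)Q$ is invertible by the Neumann series, $\|W\|\le\frac43$ and $\|W^{-1}\|\le\frac32$. On $E$ the operator $W$ agrees with $P$, so $E\subseteq E':=W^{-1}(PZ)$, and $d(E',\ell_\infty^{\dim E'})\le\|W\|\|W^{-1}\|\rho\le2\rho$.
\end{proof}

\subsection{Cantor--Bendixson derivatives}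

For a compact space $K$ let $K^{(0)}=K$, let $K^{(i+1)}$ be the set of non-isolated points of $K^{(i)}$, and let $K^{(\omega)}=\bigcap_{i<\omega}K^{(i)}$. These sets are closed, and $K^{(i)}\cap U=U^{(i)}$ for clopen $U\subseteq K$. We use one case of the Mazurkiewicz--Sierpi\'nski theorem: a countable compact Hausdorff space $K$ such that $K^{(\omega)}$ is a single point is homeomorphic to $[0,\omega^\omega]$.

\section{Trees of finite height}\label{sec:trees}

We want a finite-to-one map that is as far as possible from having a continuous section. The base will be a tree in which each node is the limit of its children. The fiber over a child is smaller than the fiber over its parent and converges to a part of it, and every way of placing the small fiber in the large one occurs, so that no part of the large fiber can be preferred.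

Fix $n\in\mathbb N$ and integers $k_0>k_1>\dots>k_n\ge1$. Let $[k]=\{1,\dots,k\}$, and for $0\le j<n$ let $\Phi_j$ be the finite set of all injections $[k_{j+1}]\to[k_j]$.

Let $\mathbf T$ be the countable set of sequences $t=((\varphi_0,q_0),\dots,(\varphi_{h-1},q_{h-1}))$ with $0\le h\le n$, $\varphi_j\in\Phi_j$ and $q_j\in\mathbb N$. We call $t$ a \emph{node} and $|t|=h$ its \emph{level}; the root is the empty sequence $\emptyset$. We write $t\subseteq s$ if $s$ extends $t$, and $t^\frown(\varphi,q)$ for the child of $t$ obtained by appending $(\varphi,q)$. For $t\subseteq s$ let $\varphi_{s,t}=\varphi_{|t|}\circ\cdots\circ\varphi_{|s|-1}:[k_{|s|}]\to[k_{|t|}]$ be the composition of the corresponding entries of $s$ (the identity if $s=t$). Let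
\[
\mathbf K=\{(t,\kappa):\ t\in\mathbf T,\ \kappa\in[k_{|t|}]\},\qquad\pi(t,\kappa)=t,\qquad K_t=\pi^{-1}(t).
\]
Order $\mathbf K$ by $(t,\kappa)\le(s,\kappa')$ if $t\subseteq s$ and $\varphi_{s,t}(\kappa')=\kappa$. The predecessors of $y=(s,\kappa')$ form the chain $\mathrm{ch}(y)=\{(t,\varphi_{s,t}(\kappa')):t\subseteq s\}$, which has one element at each level up to $|s|$ and has largest element $y$. We topologize $\mathbf K$ by identifying $y$ with the indicator function of $\mathrm{ch}(y)$ in $\{0,1\}^{\mathbf K}$, and $\mathbf T$ by identifying $s$ with the indicator function of $\{t:t\subseteq s\}$ in $\{0,1\}^{\mathbf T}$. For $x\in\mathbf K$ and $t\in\mathbf T$ put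
\[
V_x=\{y\in\mathbf K:\ y\ge x\},\qquad W_t=\{s\in\mathbf T:\ s\supseteq t\}.
\]

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] $\mathbf K$ and $\mathbf T$ are countable compact metrizable spaces, the sets $V_x$ and $W_t$ are clopen, and $\pi$ is continuous.
\item[(b)] Let $|t|<n$, $\varphi\in\Phi_{|t|}$ and $t_q=t^\frown(\varphi,q)$. Then $t_q\to t$ and $(t_q,\kappa')\to(t,\varphi(\kappa'))$ as $q\to\infty$, for every $\kappa'\in[k_{|t|+1}]$.
\item[(c)] For $i<\omega$, the derivatives $\mathbf K^{(i)}$ and $\mathbf T^{(i)}$ consist of the points of level at most $n-i$.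
\item[(d)] The linear span of the functions $1_{V_x}$, $x\in\mathbf K$, is dense in $C(\mathbf K)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The product $\{0,1\}^{\mathbf K}$ is compact metrizable, so we must show that the set of chains is closed. Let the chains $\mathrm{ch}(y_i)$ converge pointwise to a set $C\subseteq\mathbf K$. Each chain contains exactly one of the finitely many points of level $0$, hence so does $C$. A point of $C$ lies in $\mathrm{ch}(y_i)$ for large $i$; then so do its predecessors, and therefore they lie in $C$. Two points of $C$ lie in a common $\mathrm{ch}(y_i)$, so they are comparable. Thus $C$ is a nonempty chain with at most $n+1$ elements that is closed under predecessors, so $C=\mathrm{ch}(y)$ for its largest element $y$. For $\mathbf T$ the same three observations show that a limit set contains $\emptyset$, is closed under initial segments and is a chain. Each of $V_x$, $W_t$ is defined by prescribing one coordinate, so it is clopen. The sets $W_t$ and their complements generate the topology of $\mathbf T$, and $\pi^{-1}(W_t)=\bigcup_\kappa V_{(t,\kappa)}$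 is a finite union of clopen sets. So $\pi$ is continuous.

(b) The chain of $(t_q,\kappa')$ is the chain of $(t,\varphi(\kappa'))$ together with the point $(t_q,\kappa')$, and these extra points are different for different $q$. Apply $\pi$ to get $t_q\to t$.

(c) Induction on $i$. Suppose $\mathbf K^{(i)}$ is the set of points of level at most $n-i$. If $x$ has level $n-i$, then $V_x\cap\mathbf K^{(i)}=\{x\}$, so $x$ is isolated in $\mathbf K^{(i)}$. If $x=(t,\kappa)$ has level $|t|<n-i$, take $\varphi$ with $\varphi(1)=\kappa$; by (b), $x$ is a limit of points of level $|t|+1\le n-i$. For $\mathbf T$ use $W_t$ and $t_q\to t$.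

(d) If $V_x\cap V_{x'}$ contains a point $y$, then $x,x'\in\mathrm{ch}(y)$ are comparable, so one of the two sets contains the other. Hence a product of two of the indicator functions is $0$ or one of them, and the span is an algebra. It contains $1=\sum_\kappa1_{V_{(\emptyset,\kappa)}}$. If $x\ne y$, then, say, $x\not\le y$, and $1_{V_x}$ separates $x$ from $y$. The Stone--Weierstrass theorem applies.
\end{proof}

Let $\mathbf X=C(\mathbf K)/\pi^*C(\mathbf T)$; its dual is given by \eqref{eq:dual}. For $v\in\mathbb R^{k_{|t|}}$ write $v\otimes\delta_t=\sum_\kappa v_\kappa\delta_{(t,\kappa)}$, and for $v\in\mathbb R^{k_{|t|+1}}$ and $\varphi\in\Phi_{|t|}$ let $\varphi v=\sum_{\kappa'}v_{\kappa'}e_{\varphi(\kappa')}\in\mathbb R^{k_{|t|}}$. Lemma~\ref{lem:top}(b) says that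
\begin{equation}\label{eq:conv}
v\otimes\delta_{t_q}\longrightarrow\varphi v\otimes\delta_t\quad\text{weak$^*$ in }M(\mathbf K),\qquad t_q=t^\frown(\varphi,q).
\end{equation}

The local structure of $\mathbf X$ is good with a constant that does not depend on $n$ or the $k_j$. The reason is that the tree retracts onto its finite subtrees compatibly with $\pi$.

\begin{lemma}\label{lem:proj}
For every finite set $A\subset\mathbf X$ and $\varepsilon>0$ there is a projection $P$ on $\mathbf X$ with $\|P\|\le1$ and $\|Px-x\|<\varepsilon$ for $x\in A$, whose range is isometric to a finite $\ell_\infty$-sum of spaces $\ell_\infty^k/\mathbb R\mathbf 1$ with $k\in\{k_0,\dots,k_n\}$.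
\end{lemma}

\begin{proof}
Let $F\subset\mathbf T$ be finite, nonempty and closed under initial segments. Let $\rho_F(t)$ be the largest initial segment of $t$ that lies in $F$, and $R_F(t,\kappa)=(\rho_F(t),\varphi_{t,\rho_F(t)}(\kappa))$. These maps are retractions onto $F$ and $\pi^{-1}(F)$, and $\pi R_F=\rho_F\pi$. They are continuous: for $s\in F$ the set $R_F^{-1}(s,\kappa)$ is $V_{(s,\kappa)}$ minus the finitely many sets $V_{(s',\kappa')}$ with $s\subsetneq s'\in F$, and $\rho_F^{-1}(s)$ is $W_s$ minus the corresponding sets $W_{s'}$. So $x\mapsto x\circ R_F$ is a norm-one projection on $C(\mathbf K)$. It maps $r\circ\pi$ to $r\circ\rho_F\circ\pi\in\pi^*C(\mathbf T)$, hence it induces a projection $P_F$ on $\mathbf X$ with $\|P_F\|\le1$.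

\emph{Range.} The map $x\mapsto(x|_{K_t}+\mathbb R\mathbf 1)_{t\in F}$ from $C(\mathbf K)$ to the $\ell_\infty$-sum of the spaces $\ell_\infty^{k_{|t|}}/\mathbb R\mathbf 1$, $t\in F$, has norm at most $1$ and vanishes on $\pi^*C(\mathbf T)$, so it induces a map $\Lambda$ on $\mathbf X$ with $\|\Lambda\|\le1$. The restriction of $\Lambda$ to the range of $P_F$ is onto, because every function $x_0$ on $\pi^{-1}(F)$ extends to $x=x_0\circ R_F$, which satisfies $x=x\circ R_F$. It is isometric: given $x=x\circ R_F$, choose $r\in\mathbb R^F$ such that $r(t)$ is the constant nearest to $x|_{K_t}$. Then $x-r\circ\rho_F\circ\pi=(x-r\circ\pi)|_{\pi^{-1}(F)}\circ R_F$, so $\mathrm{dist}(x,\pi^*C(\mathbf T))\le\max_{t\in F}\mathrm{dist}(x|_{K_t},\mathbb R\mathbf 1)$.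

\emph{Approximation.} Let $s\in F$. Then $t\supseteq s$ if and only if $\rho_F(t)\supseteq s$, and in that case $\varphi_{t,s}=\varphi_{\rho_F(t),s}\circ\varphi_{t,\rho_F(t)}$. Hence $1_{V_{(s,\kappa)}}\circ R_F=1_{V_{(s,\kappa)}}$. By Lemma~\ref{lem:top}(d), the elements of $A$ can be approximated within $\varepsilon/2$ by classes of functions that are fixed by $R_F$ for one large $F$, and then $\|P_Fx-x\|<\varepsilon$ for $x\in A$.
\end{proof}

\section{Averaging measures and the growth of their norms}\label{sec:averaging}

The most obvious Lindenstrauss space in which $\mathbf X$ could be complemented is $C(\mathbf K)$ itself, and we begin with it. An operator $u:C(\mathbf K)\to C(\mathbf T)$ with $u\pi^*=\mathrm{id}$ gives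
\begin{equation}\label{eq:model}
i:\mathbf X\to C(\mathbf K),\quad i[x]=x-\pi^*ux,\qquad p:C(\mathbf K)\to\mathbf X\ \text{ the quotient map},\qquad pi=\mathrm{id},
\end{equation}
with $\|i\|\|p\|\le1+\|u\|$. Such operators $u$ correspond, by $c_t=u^*\delta_t$ and $(ux)(t)=\int x\,dc_t$, to \emph{averaging families}: bounded weak$^*$ continuous maps $t\mapsto c_t\in M(\mathbf K)$ with $\pi_*c_t=\delta_t$; and $\|u\|=\sup_t\|c_t\|$. A continuous section $s$ is the case $c_t=\delta_{s(t)}$, of norm $1$. How small can an averaging family be?

\begin{example}\label{ex:small}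
Let $n=1$, $k_0=2$, $k_1=1$. The fiber over the root is $\{z_1,z_2\}$. There are two injections $[1]\to[2]$, hence two sequences of children $t^1_q$, $t^2_q$, with one-point fibers $x^1_q\to z_1$ and $x^2_q\to z_2$. Thus $\mathbf K$ consists of two convergent sequences, and $\mathbf T$ is obtained by gluing their limits. The condition $\pi_*c_t=\delta_t$ determines $c_t$ on the one-point fibers, so
\[
c_\emptyset=\alpha_1\delta_{z_1}+\alpha_2\delta_{z_2}\ \ (\alpha_1+\alpha_2=1),\qquad c_{t^1_q}=\delta_{x^1_q}+\gamma_q(\delta_{z_1}-\delta_{z_2}).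
\]
Continuity forces $\gamma_q\to-\alpha_2$, so $\|c_{t^1_q}\|\to1+2|\alpha_2|$, and by symmetry $\|c_{t^2_q}\|\to1+2|\alpha_1|$. Since $\max(|\alpha_1|,|\alpha_2|)\ge\frac12$, every averaging family has norm at least $2$. The value $2$ is attained with $\alpha_1=\alpha_2=\frac12$, $c_{t^1_q}=\delta_{x^1_q}-\frac12(\delta_{z_1}-\delta_{z_2})$ and $c_{t^2_q}=\delta_{x^2_q}+\frac12(\delta_{z_1}-\delta_{z_2})$.
\end{example}

In the example, the fiber of a child converges to only a part of the fiber of the parent. Whatever mass the parent's measure puts elsewhere, the child's measure has to carry \emph{outside its own fiber}. In a higher tree this burden is inherited and increased at each generation. The next lemma states one step of this, with an error term for later use. For $|t|<n$ and $\varphi\in\Phi_{|t|}$ let $K_t^\varphi=\{(t,\varphi(\kappa')):\kappa'\in[k_{|t|+1}]\}$.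

\begin{lemma}[Growth]\label{lem:growth}
Let $|t|<n$, $\varphi\in\Phi_{|t|}$ and $t_q=t^\frown(\varphi,q)$. For every bounded sequence $(\sigma_q)$ in $M(\mathbf K)$ and every $\sigma\in M(\mathbf K)$,
\[
\lim|\sigma_q|(\mathbf K\setminus K_{t_q})\ \ge\ |\sigma|(\mathbf K\setminus K_t)+|\sigma|(K_t\setminus K_t^\varphi)-\|\lim\sigma_q-\sigma\| .
\]
\end{lemma}

\begin{proof}
Write $\sigma_q|_{K_{t_q}}=\alpha_q\otimes\delta_{t_q}$ and let $\alpha=\lim\alpha_q\in\mathbb R^{k_{|t|+1}}$. Since $\|(\alpha_q-\alpha)\otimes\delta_{t_q}\|\to0$ along $\mathcal U$, \eqref{eq:conv} gives $\lim\alpha_q\otimes\delta_{t_q}=\varphi\alpha\otimes\delta_t$, a measure supported by $K_t^\varphi$. So $\tau:=\lim\sigma_q|_{\mathbf K\setminus K_{t_q}}=\lim\sigma_q-\varphi\alpha\otimes\delta_t$ agrees with $\lim\sigma_q$ outside $K_t^\varphi$. By \eqref{eq:lsc},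
\[
\lim|\sigma_q|(\mathbf K\setminus K_{t_q})\ge\|\tau\|\ge|\lim\sigma_q|(\mathbf K\setminus K_t^\varphi)\ge|\sigma|(\mathbf K\setminus K_t^\varphi)-\|\lim\sigma_q-\sigma\|,
\]
and $\mathbf K\setminus K_t^\varphi$ is the disjoint union of $\mathbf K\setminus K_t$ and $K_t\setminus K_t^\varphi$.
\end{proof}

\begin{corollary}\label{cor:model}
Suppose $k_{j+1}\le k_j/2$ for all $j<n$. Let $(c_t)_{t\in\mathbf T}$ be a bounded family in $M(\mathbf K)$ with $c_t(K_t)=1$ for all $t$ and $\lim_qc_{t^\frown(\varphi,q)}=c_t$ for all $|t|<n$, $\varphi\in\Phi_{|t|}$. Then $\sup_t\|c_t\|\ge1+n/2$. In particular this holds for averaging families.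
\end{corollary}

\begin{proof}
Put $f(t)=|c_t|(\mathbf K\setminus K_t)$ and let $\varepsilon>0$. Given $t$ with $|t|=j<n$, let $\varphi$ have as image the $k_{j+1}$ points of $K_t$ of smallest $|c_t|$-mass. Their total mass is at most $\frac{k_{j+1}}{k_j}|c_t|(K_t)$, so $|c_t|(K_t\setminus K_t^\varphi)\ge\frac12|c_t|(K_t)\ge\frac12$. By Lemma~\ref{lem:growth}, $t$ has a child $t'$ with $f(t')\ge f(t)+\frac12-\varepsilon$. After $n$ steps from the root we reach a node $s$ with $\|c_s\|=|c_s|(K_s)+f(s)\ge1+n(\frac12-\varepsilon)$.
\end{proof}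

\begin{remark}\label{rem:upper}
Linear growth is the truth, and a single tree is not a counterexample. Define $c_\emptyset=\delta_{(\emptyset,1)}$ and $c_t=c_s+\delta_{(t,1)}-\delta_{(s,\varphi(1))}$ for $t=s^\frown(\varphi,q)$. By induction $\pi_*c_t=\delta_t$ and $\|c_t\|\le1+2|t|$. The point $(s,\varphi(1))$ is the immediate predecessor of $(t,1)$, so $\delta_{(t,1)}-\delta_{(s,\varphi(1))}$ gives mass $1$ to $V_x$ if $x=(t,1)$ and mass $0$ otherwise. Summing along the branch, $c_t(V_{(r,\kappa)})=1_{W_r}(t)$ if $\kappa=1$ and $c_t(V_{(r,\kappa)})=0$ if $\kappa\ne1$. These are continuous functions of $t$, so $(c_t)$ is an averaging family by Lemma~\ref{lem:top}(d). By \eqref{eq:model}, the identity of $\mathbf X$ factors through $C(\mathbf K)$ with $\|i\|\|p\|\le2n+2$. This is why trees of unbounded height are needed.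
\end{remark}

\section{Medians}\label{sec:medians}

Now let the identity of $\mathbf X$ factor as $pi$ through an arbitrary Lindenstrauss space $L$. There is no operator $u$ any more, and the measures $c_t$ have to be produced from $p^*:\mathbf X^*\to L_1(\mu)$ and $i^*:L_1(\mu)\to\mathbf X^*$. To see how, look at \eqref{eq:model} again. There $L^*=\ell_1(\mathbf K)$, $p^*$ is the inclusion and $i^*\sigma=\sigma-u^*\pi_*\sigma$. So $c_t=\delta_{(t,1)}+i^*(-\delta_{(t,1)})$, and we have to describe $-\delta_{(t,1)}$, which is not in the range of $p^*$, in terms of elements that are. Take three distinct points $\kappa_1,\kappa_2,\kappa_3$ of the fiber. At each point of $\mathbf K$ at most one of the functions $\delta_{(t,\kappa_\nu)}$ is nonzero, so their pointwise median is $0$, and the pointwise median of the three elements $\delta_{(t,\kappa_\nu)}-\delta_{(t,1)}\in\mathbf X^*$ is $-\delta_{(t,1)}$. Therefore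
\begin{equation}\label{eq:recover}
c_t=\delta_{(t,1)}+i^*\operatorname{med}\big(p^*(\delta_{(t,\kappa_\nu)}-\delta_{(t,1)}):\ \nu=1,2,3\big).
\end{equation}
The right side makes sense for every Lindenstrauss space $L$. We collect what is needed to control it.

For reals, $\operatorname{med}(\alpha_1,\alpha_2,\alpha_3)$ is the middle value. It is symmetric, it commutes with translations, and it equals $\max_{i<j}\min(\alpha_i,\alpha_j)$. For $\{i,j,k,l\}=\{1,2,3,4\}$ put
\[
\delta_{ij|kl}=\tfrac12\big(|\alpha_i-\alpha_k|+|\alpha_i-\alpha_l|+|\alpha_j-\alpha_k|+|\alpha_j-\alpha_l|\big)-|\alpha_i+\alpha_j-\alpha_k-\alpha_l|.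
\]
Since $\alpha_i+\alpha_j-\alpha_k-\alpha_l$ is half the sum of the four differences, $\delta_{ij|kl}\ge0$ is the amount of cancellation in that sum.

\begin{lemma}\label{lem:med}
For real numbers $\alpha_1,\dots,\alpha_4$ and $c$:
\begin{enumerate}
\item[(i)] $|\operatorname{med}(\alpha_1,\alpha_2,\alpha_3)-\operatorname{med}(\alpha_1,\alpha_2,\alpha_4)|\le\frac12(\delta_{12|34}+\delta_{13|24}+\delta_{14|23})$;
\item[(ii)] $|c-\operatorname{med}(\alpha_1,\alpha_2,\alpha_3)|\le\frac12\sum_{1\le i<j\le3}\big(|\alpha_i-c|+|\alpha_j-c|-|\alpha_i-\alpha_j|\big)$;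
\item[(iii)] $|\operatorname{med}(\alpha_1,\alpha_2,\alpha_3)|\le\frac12(|\alpha_1|+|\alpha_2|+|\alpha_3|)$;
\item[(iv)] if $c=\operatorname{med}(\alpha_1,\alpha_2,\alpha_3)$, then $|\alpha_i-c|+|\alpha_j-c|=|\alpha_i-\alpha_j|$ for $1\le i<j\le3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $x\le y\le z\le w$ be the four numbers in increasing order. For the split $\{x,z\,|\,y,w\}$ the four distances add up to $(y-x)+(w-x)+(z-y)+(w-z)=2(w-x)$, so $\delta=(w-x)-[(y-x)+(w-z)]=z-y$. For $\{x,w\,|\,y,z\}$ they add up to $(y-x)+(z-x)+(w-y)+(w-z)=2(w-x)$, so $\delta=(w-x)-|(w-z)-(y-x)|=(z-y)+2\min(y-x,w-z)$. For $\{x,y\,|\,z,w\}$ all four differences have the same sign and $\delta=0$. So the three defects add up to at least $2(z-y)$, while the median of any three of the four numbers is $y$ or $z$.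

(ii) If $b_1\le b_2\le b_3$ are the ordered values, the sum equals $2\sum_i|b_i-c|-2(b_3-b_1)$, and this is at least $2|b_2-c|$ because $|b_1-c|+|b_3-c|\ge b_3-b_1$.

(iii) Two of the three numbers are at least the median and two are at most the median. According to the sign of the median, one of these pairs has absolute values at least that of the median.

(iv) The median lies between any two of the three numbers.
\end{proof}

For $y^1,y^2,y^3\in L_1(\mu)$ the median is taken pointwise. It is measurable by the max-min formula, it lies in $L_1(\mu)$ by (iii), and $\operatorname{med}(y^1+z,y^2+z,y^3+z)=\operatorname{med}(y^1,y^2,y^3)+z$. Integrating (iv) and (ii), we see that the median is metrically between any two of the three functions, and that a function which is almost between any two of them is close to the median. This metric description is what interacts with weak$^*$ limits: medians pass to the limit, up to the amount by which the mutual distances drop.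

\begin{lemma}\label{lem:limit}
Let $L^*=L_1(\mu)$ isometrically, and let $(y^1_q),(y^2_q),(y^3_q)$ be bounded sequences in $L^*$ with $y^i=\lim y^i_q$. Then
\[
\big\|\lim\operatorname{med}(y^1_q,y^2_q,y^3_q)-\operatorname{med}(y^1,y^2,y^3)\big\|\le\tfrac12\sum_{i<j}\big(\lim\|y^i_q-y^j_q\|-\|y^i-y^j\|\big).
\]
\end{lemma}

\begin{proof}
Let $z_q=\operatorname{med}(y^1_q,y^2_q,y^3_q)$, a bounded sequence by Lemma~\ref{lem:med}(iii), and $z=\lim z_q\in L_1(\mu)$. By \eqref{eq:lsc} and Lemma~\ref{lem:med}(iv), integrated,
\[
\|y^i-z\|+\|y^j-z\|\le\lim\big(\|y^i_q-z_q\|+\|y^j_q-z_q\|\big)=\lim\|y^i_q-y^j_q\| .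
\]
Now integrate Lemma~\ref{lem:med}(ii), applied pointwise to $y^1,y^2,y^3$ and $c=z$.
\end{proof}

The whole argument is visible when $p^*$ does not distort norms.

\begin{example}[$p^*$ isometric]\label{ex:iso}
Let $k_n\ge3$ and $k_{j+1}\le k_j/2$. Let $pi=\mathrm{id}_{\mathbf X}$ with $L^*=L_1(\mu)$, and suppose that $p^*$ is an isometric embedding. We claim that $\|i\|\ge n/6$. Put $a^t_\kappa=p^*(\delta_{(t,\kappa)}-\delta_{(t,1)})$. For distinct $\kappa_1,\dots,\kappa_4$, all distances between the $a^t_{\kappa_\nu}$ equal $2$ and $\|a^t_{\kappa_1}+a^t_{\kappa_2}-a^t_{\kappa_3}-a^t_{\kappa_4}\|=4$, so each defect in Lemma~\ref{lem:med}(i) has integral $\frac12\cdot8-4=0$. Hence the median of a triple does not change when one index is replaced, and all triples of distinct indices have the same median $h_t$, with $\|h_t\|\le3$ by (iii). Let $c_t=\delta_{(t,1)}+i^*h_t$ as in \eqref{eq:recover}; then $c_t(K_t)=1$ by \eqref{eq:dual}. For $t_q=t^\frown(\varphi,q)$ we have $a^{t_q}_\kappa\to a^t_{\varphi(\kappa)}-a^t_{\varphi(1)}$ by \eqref{eq:conv}, and the distances are $2$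 before and after the limit. Lemma~\ref{lem:limit} gives $\lim h_{t_q}=h_t-a^t_{\varphi(1)}$. Since $i^*a^t_{\varphi(1)}=\delta_{(t,\varphi(1))}-\delta_{(t,1)}$, we get $\lim c_{t_q}=\delta_{(t,\varphi(1))}+i^*h_t-i^*a^t_{\varphi(1)}=c_t$. By Corollary~\ref{cor:model}, $1+3\|i\|\ge1+n/2$.
\end{example}

In general $p^*$ is only an isomorphic embedding, and three things go wrong.

\emph{(A) The median depends on the triple.} For instance, let $r_1,\dots,r_k$ be independent random signs on a probability space $\Omega$ and embed $\ell_1^0(k)$ into $\ell_1^k\oplus_1L_1(\Omega)$ by $g(v)=\frac12(v,\sum v_\kappa r_\kappa)$, so that $\frac12\|v\|\le\|g(v)\|\le\|v\|$. We have $\operatorname{med}(r_1,r_2,r_3)-\operatorname{med}(r_1,r_2,r_4)=(r_3-r_4)1_{\{r_1\ne r_2\}}$, of norm $\frac12$, so the medians for the triples $1,2,3$ and $1,2,4$ are at distance $\frac14$. But the average of $m$ of the signs has $L_1$-norm at most $m^{-1/2}$. This suggests replacing points of the fiber by uniform averages over $m$-element sets. The mean distance $d_m$ between such averages is bounded and decreases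 when $m$ is doubled, so among many dyadic scales there is one with $d_m\approx d_{2m}$, and this is exactly the statement that the defects in Lemma~\ref{lem:med}(i) are small on average.

\emph{(B) Distances can drop in the limit,} and then Lemma~\ref{lem:limit} says little. A drop in the limit means that the distances at the children are larger than at the parent. Since distances are bounded by $2$, this cannot happen often along a path.

\emph{(C) The children see only $\varphi([k_{j+1}])$.} The distances and medians of sets inside this image may be untypical for the parent. The greedy choice of $\varphi$ in Corollary~\ref{cor:model} ignores this; a random $\varphi$ is typical and still misses most of the mass of $c_t$.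

\section{No factorization with constant $\lambda$}\label{sec:main}

Let $\lambda\in\mathbb N$. We choose, in this order,
\begin{gather*}
G=12\lambda+5,\qquad S=4608\lambda,\qquad\eta=\frac1{16\lambda(5+864G)},\qquad J_0=\Big\lfloor\frac{4(S+1)}\eta\Big\rfloor,\\
n=(J_0+1)(G+1),\qquad\theta=\min\Big(\frac1n,\frac\eta{S+1}\Big),
\end{gather*}
then an integer $k_n\ge\max\big(9\cdot2^S,\ 40(S+1)4^S/\theta^2\big)$, and $k_j=16^{\,n-j}k_n$ for $0\le j<n$. Here $G$ is the number of good consecutive steps that will give a contradiction, $S$ is the number of dyadic scales, $\eta$ is the threshold for an increase of distances as in (B), $J_0$ bounds the number of such increases, and $\theta$ is the sampling error in (C). Let $\mathbf X_\lambda$ be the space $\mathbf X$ for these $n,k_0,\dots,k_n$.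

\begin{proposition}\label{prop:main}
There are no Lindenstrauss space $L$ and operators $i:\mathbf X_\lambda\to L$, $p:L\to\mathbf X_\lambda$ with $pi=\mathrm{id}$ and $\|i\|\|p\|\le\lambda$.
\end{proposition}

For the rest of this section we write $\mathbf X=\mathbf X_\lambda$ and assume that $L,i,p$ exist. Replacing $p$ by $p/\|p\|$ and $i$ by $\|p\|i$, and identifying $L^*=L_1(\mu)$ isometrically, we have weak$^*$ continuous operators
\[
p^*:\mathbf X^*\to L_1(\mu),\quad i^*:L_1(\mu)\to\mathbf X^*,\qquad\|p^*\|\le1,\quad\|i^*\|\le\lambda,\quad i^*p^*=\mathrm{id}.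
\]

\subsection{One node: a scale at which medians agree}

For a node $t$ with $k=k_{|t|}$ and $v\in\ell_1^0(k)$ let $g_t(v)=p^*(v\otimes\delta_t)$, so $\|g_t(v)\|\le\|v\|_1$. For nonempty $A\subseteq[k]$ let $e_A=|A|^{-1}\sum_{\kappa\in A}e_\kappa$, and put
\[
a^t_A=g_t(e_A-e_1),\qquad D_t(A,B)=\|a^t_A-a^t_B\|=\|g_t(e_A-e_B)\|\in[0,2],
\]
\[
\operatorname{med}_t(A_1,A_2,A_3)=\operatorname{med}(a^t_{A_1},a^t_{A_2},a^t_{A_3})\in L_1(\mu).
\]
\emph{Random disjoint $l$-sets} in $[k]$ are the entries of a uniformly distributed tuple of pairwise disjoint $l$-element subsets of $[k]$. All expectations below are finite averages, and all tuples that we need exist because $k\ge9\cdot2^S$. To recognize uniform distributions we use a symmetry principle.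
\begin{itemize}
\item[(P)] A random tuple of pairwise disjoint subsets of $[k]$ of prescribed sizes whose law is invariant under all permutations of $[k]$ is uniformly distributed among such tuples, because the permutations act transitively on them.
\end{itemize}
Let $\mathcal S=\{1,2,4,\dots,2^S\}$ and $\mathcal S^-=\mathcal S\setminus\{2^S\}$. For $l\in\mathcal S$ and $m\in\mathcal S^-$ define
\[
d_l(t)=\mathbb E\,D_t(A,B),\qquad\Delta_m(t)=d_m(t)-d_{2m}(t),\qquad h^m_t=\mathbb E\operatorname{med}_t(A_1,A_2,A_3),
\]
where $A,B$ are random disjoint $l$-sets and $A_1,A_2,A_3$ are random disjoint $m$-sets in $[k_{|t|}]$.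

\begin{lemma}\label{lem:node}
Let $t\in\mathbf T$ and $m\in\mathcal S^-$. Then
\begin{enumerate}
\item[(a)] $\Delta_m(t)\ge0$, and there is $m'\in\mathcal S^-$ with $\Delta_{m'}(t)\le2/S$;
\item[(b)] $\mathbb E\|\operatorname{med}_t(A_1,A_2,A_3)-h^m_t\|\le18\Delta_m(t)$ for random disjoint $m$-sets $A_1,A_2,A_3$;
\item[(c)] $\|h^m_t\|\le3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A',A'',B',B''$ be random disjoint $m$-sets. By (P), $A=A'\cup A''$ and $B=B'\cup B''$ are random disjoint $2m$-sets, and $e_A-e_B=\frac12[(e_{A'}-e_{B'})+(e_{A''}-e_{B''})]$. Apply $g_t$ and take norms and expectations to get $d_{2m}(t)\le d_m(t)$. The $S$ numbers $\Delta_{m'}(t)$, $m'\in\mathcal S^-$, add up to $d_1(t)-d_{2^S}(t)\le2$.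

(b) \emph{Exchanging one set.} Let $A_1,\dots,A_4$ be random disjoint $m$-sets and apply Lemma~\ref{lem:med}(i) pointwise to $a^t_{A_1},\dots,a^t_{A_4}$. Since $e_{A_i}+e_{A_j}=2e_{A_i\cup A_j}$, we have $\|a^t_{A_i}+a^t_{A_j}-a^t_{A_k}-a^t_{A_l}\|=2D_t(A_i\cup A_j,A_k\cup A_l)$. So each of the three defects has expected integral $\frac12\cdot4d_m(t)-2d_{2m}(t)=2\Delta_m(t)$, and
\[
\mathbb E\|\operatorname{med}_t(A_1,A_2,A_3)-\operatorname{med}_t(A_1,A_2,A_4)\|\le3\Delta_m(t).
\]
\emph{Two disjoint triples.} For random disjoint $m$-sets $A_1,\dots,A_6$, pass from $(A_1,A_2,A_3)$ through $(A_1,A_2,A_6)$ and $(A_1,A_5,A_6)$ to $(A_4,A_5,A_6)$. Each step exchanges one set and the median is symmetric, so $\mathbb E\|\operatorname{med}_t(A_1,A_2,A_3)-\operatorname{med}_t(A_4,A_5,A_6)\|\le9\Delta_m(t)$.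

\emph{Two independent triples.} Let $\mathcal A,\mathcal A'$ be independent random disjoint triples. They may overlap, so we compare both with a third triple $\mathcal A''$, chosen uniformly among the disjoint triples of $m$-sets that avoid all sets of $\mathcal A$ and $\mathcal A'$; there is room because $9m\le k_{|t|}$. The joint law of $(\mathcal A,\mathcal A',\mathcal A'')$ is invariant under permutations, so by (P) both $(\mathcal A,\mathcal A'')$ and $(\mathcal A',\mathcal A'')$ are uniform disjoint $6$-tuples. Hence $\mathbb E\|\operatorname{med}_t\mathcal A-\operatorname{med}_t\mathcal A'\|\le18\Delta_m(t)$. By independence, $\operatorname{med}_t\mathcal A-h^m_t$ is the average of $\operatorname{med}_t\mathcal A-\operatorname{med}_t\mathcal A'$ over $\mathcal A'$ for fixed $\mathcal A$, and the triangle inequality gives (b).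

(c) $\|a^t_A\|\le2$, so each median has norm at most $3$ by Lemma~\ref{lem:med}(iii).
\end{proof}

Following \eqref{eq:recover}, we define for $m\in\mathcal S^-$
\[
c^m_t=\delta_{(t,1)}+i^*h^m_t\in M(\mathbf K),\qquad f_m(t)=|c^m_t|(\mathbf K\setminus K_t).
\]
Since $i^*h^m_t\in\mathbf X^*$ has total mass $0$ on $K_t$ by \eqref{eq:dual}, we have $c^m_t(K_t)=1$. Thus
\begin{equation}\label{eq:bounds}
|c^m_t|(K_t)\ge1,\qquad0\le f_m(t)\le\|c^m_t\|\le1+3\lambda .
\end{equation}

\subsection{From a node to its children}

Let $|t|=j<n$, $k=k_j$, $k'=k_{j+1}$, $\varphi\in\Phi_j$ and $t_q=t^\frown(\varphi,q)$. For $B\subseteq[k']$ write $\varphi B=\varphi(B)$; since $\varphi$ is injective, $|\varphi B|=|B|$ and $\varphi e_B=e_{\varphi B}$. The following quantities describe the node $t$ as seen from the children $t_q$. For $l\in\mathcal S$ and $m\in\mathcal S^-$ put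
\[
d_l(t;\varphi)=\mathbb E_B\,D_t(\varphi B_1,\varphi B_2),\qquad w_m(t;\varphi)=\mathbb E_B\|\operatorname{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)-h^m_t\|,
\]
where the $B_\nu$ are random disjoint $l$-sets, respectively $m$-sets, in $[k']$, and
\[
\mathcal E_m(t;\varphi)=\tfrac32\big(\lim d_m(t_q)-d_m(t;\varphi)\big)+w_m(t;\varphi).
\]
The first term of $\mathcal E_m$ measures difficulty (B), the second difficulties (A) and (C).

\begin{lemma}\label{lem:child}
For $l\in\mathcal S$ and $m\in\mathcal S^-$:
\begin{enumerate}
\item[(a)] $\lim d_l(t_q)\ge d_l(t;\varphi)$;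
\item[(b)] $\|\lim c^m_{t_q}-c^m_t\|\le\lambda\,\mathcal E_m(t;\varphi)$;
\item[(c)] $\lim f_m(t_q)\ge f_m(t)+|c^m_t|(K_t\setminus K_t^\varphi)-\lambda\,\mathcal E_m(t;\varphi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:conv} and the weak$^*$ continuity of $p^*$, we have $g_{t_q}(v)\to g_t(\varphi v)$ weak$^*$ for $v\in\ell_1^0(k')$. With $b=a^t_{\{\varphi(1)\}}=g_t(e_{\varphi(1)}-e_1)$ this gives
\begin{equation}\label{eq:alimit}
\lim a^{t_q}_B=g_t(e_{\varphi B}-e_{\varphi(1)})=a^t_{\varphi B}-b\qquad(\emptyset\ne B\subseteq[k']).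
\end{equation}
The shift by $b$ appears because the base point $1$ of the children's fibers converges to $\varphi(1)$ and not to the base point of $K_t$.

(a) By \eqref{eq:alimit} and \eqref{eq:lsc}, $\lim D_{t_q}(B_1,B_2)\ge D_t(\varphi B_1,\varphi B_2)$. Average over $B_1,B_2$.

(b) Fix disjoint $m$-sets $B_1,B_2,B_3\subseteq[k']$. By \eqref{eq:alimit}, the median of the limits of the sequences $(a^{t_q}_{B_\nu})_q$ is $\operatorname{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)-b$. Lemma~\ref{lem:limit} gives
\begin{multline*}
\big\|\lim\operatorname{med}_{t_q}(B_1,B_2,B_3)+b-\operatorname{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)\big\|\\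
\le\tfrac12\sum_{\nu<\nu'}\big(\lim D_{t_q}(B_\nu,B_{\nu'})-D_t(\varphi B_\nu,\varphi B_{\nu'})\big).
\end{multline*}
Average over random disjoint $B_1,B_2,B_3$. The right side has mean $\frac32(\lim d_m(t_q)-d_m(t;\varphi))$, the mean of $\lim\operatorname{med}_{t_q}(B_1,B_2,B_3)$ is $\lim h^m_{t_q}$, and replacing $\operatorname{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)$ by $h^m_t$ costs $w_m(t;\varphi)$ on average. So $\|\lim h^m_{t_q}+b-h^m_t\|\le\mathcal E_m(t;\varphi)$. From $i^*p^*=\mathrm{id}$ we get $i^*b=\delta_{(t,\varphi(1))}-\delta_{(t,1)}$. Since $\delta_{(t_q,1)}\to\delta_{(t,\varphi(1))}$ and $i^*$ is weak$^*$ continuous,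
\[
\lim c^m_{t_q}-c^m_t=\delta_{(t,\varphi(1))}+i^*\lim h^m_{t_q}-\delta_{(t,1)}-i^*h^m_t=i^*\big(\lim h^m_{t_q}+b-h^m_t\big).
\]
(c) Apply Lemma~\ref{lem:growth} with $\sigma_q=c^m_{t_q}$ and $\sigma=c^m_t$, and use (b).
\end{proof}

\subsection{A random injection is good}

To profit from Lemma~\ref{lem:child}(c) we need one injection with three properties: it misses half of the mass of $c^m_t$ on $K_t$, the medians that it sees are typical, and the mean distances that it sees are not smaller than the true ones. The last property is required at all scales, because the scale will change along the path.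

\begin{lemma}\label{lem:good}
Let $|t|=j<n$ and $m\in\mathcal S^-$. There is $\varphi\in\Phi_j$ such that
\begin{enumerate}
\item[(a)] $d_l(t;\varphi)\ge d_l(t)-\theta$ for all $l\in\mathcal S$;
\item[(b)] $w_m(t;\varphi)\le144\,\Delta_m(t)$;
\item[(c)] $|c^m_t|(K_t^\varphi)\le\frac12|c^m_t|(K_t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $k=k_j$, $k'=k_{j+1}=k/16$, and let $\varphi$ be uniformly distributed in $\Phi_j$. We show that each condition fails with probability at most $\frac18$. The law of $\varphi$ is invariant under composition with permutations of $[k]$, so by (P) the image of a fixed disjoint tuple in $[k']$ is a uniform disjoint tuple in $[k]$ with the same sizes.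

(c) Each point of $[k]$ is in the image with probability $k'/k$, so $\mathbb E|c^m_t|(K_t^\varphi)=\frac1{16}|c^m_t|(K_t)$. Markov's inequality gives the bound $\frac18$.

(b) By Lemma~\ref{lem:node}(b), $\mathbb E\,w_m(t;\varphi)\le18\Delta_m(t)$, and Markov's inequality gives the bound $\frac18$. (If $\Delta_m(t)=0$, then $w_m(t;\varphi)=0$ for all $\varphi$.)

(a) Fix $l\in\mathcal S$. For a disjoint pair $\mathcal B=(B,B')$ of $l$-sets in $[k']$ let $\gamma_{\mathcal B}(\varphi)=D_t(\varphi B,\varphi B')$. This random variable has values in $[0,2]$ and mean $d_l(t)$, and $d_l(t;\varphi)$ is the average of the $\gamma_{\mathcal B}(\varphi)$ over $\mathcal B$. So $d_l(t;\cdot)$ has mean $d_l(t)$, and its variance is the average of $\operatorname{Cov}(\gamma_{\mathcal B},\gamma_{\mathcal C})$ over all pairs $\mathcal B=(B,B')$, $\mathcal C=(C,C')$. Say that $\mathcal B$ and $\mathcal C$ \emph{overlap} if $B\cup B'$ meets $C\cup C'$. For two independent random disjoint pairs of $l$-sets in a set with $N$ elements, the probability of overlap is at most the expected size of the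 intersection, which is $N(2l/N)^2=4l^2/N$.

If $\mathcal B,\mathcal C$ overlap, we use $\operatorname{Cov}(\gamma_{\mathcal B},\gamma_{\mathcal C})\le1$; this holds by the Cauchy--Schwarz inequality, since $\operatorname{Var}\gamma\le\mathbb E(\gamma-1)^2\le1$ for $\gamma$ with values in $[0,2]$. The proportion of such pairs is at most $4l^2/k'$.

If they do not overlap, $(\varphi B,\varphi B',\varphi C,\varphi C')$ is a uniform disjoint $4$-tuple in $[k]$. By (P), this is also the law of two independent random disjoint pairs in $[k]$ conditioned on the event $N_0$ that they do not overlap. Let $\gamma_1,\gamma_2$ be the values of $D_t$ on these two independent pairs. Then $d_l(t)^2=\mathbb E(\gamma_1\gamma_2)\ge\mathbb E(\gamma_1\gamma_2\,|\,N_0)\,\mathbb P(N_0)$, so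
\[
\operatorname{Cov}(\gamma_{\mathcal B},\gamma_{\mathcal C})=\mathbb E(\gamma_1\gamma_2\,|\,N_0)-d_l(t)^2\le\mathbb E(\gamma_1\gamma_2\,|\,N_0)\big(1-\mathbb P(N_0)\big)\le4\cdot\frac{4l^2}k=\frac{l^2}{k'} .
\]
Altogether $\operatorname{Var}d_l(t;\cdot)\le5l^2/k'\le5\cdot4^S/k_n$. By Chebyshev's inequality and a union bound over the $S+1$ scales, (a) fails with probability at most $5(S+1)4^S/(\theta^2k_n)\le\frac18$.
\end{proof}

\subsection{The path}

It remains to control $\lim d_m(t_q)$ from above and to keep $\Delta_m$ small, and both must hold for $G$ consecutive steps with the \emph{same} $m$, because $f_m$ for different $m$ cannot be compared. We cannot prevent the mean distances from increasing. When they do, we follow the increase, choose a new scale and start counting again. To bound the number of restarts, whatever the scales are, we use the single potential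
\[
\Psi(t)=\sum_{l\in\mathcal S}d_l(t)\in[0,2(S+1)].
\]
By Lemma~\ref{lem:good}(a) no summand of $\Psi$ will decrease much, so if $\Psi$ does not increase much, then no summand does.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We construct nodes $\emptyset=t^0\subset t^1\subset\dots\subset t^n$ with $|t^j|=j$ and scales $m_0,\dots,m_{n-1}\in\mathcal S^-$. Each step from $t^j$ to $t^{j+1}$ is declared a \emph{jump} or \emph{quiet}. Suppose $t^j$ is constructed, $j<n$.
\begin{itemize}
\item \emph{Scale.} If $j=0$ or the step to $t^j$ was a jump, choose $m_j$ with $\Delta_{m_j}(t^j)\le2/S$ by Lemma~\ref{lem:node}(a). Otherwise let $m_j=m_{j-1}$.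
\item \emph{Injection.} Choose $\varphi$ by Lemma~\ref{lem:good} for $t^j$ and $m_j$, and let $t_q={t^j}^\frown(\varphi,q)$. By Lemmas~\ref{lem:child}(a) and~\ref{lem:good}(a),
\begin{equation}\label{eq:lower}
\lim d_l(t_q)\ge d_l(t^j;\varphi)\ge d_l(t^j)-\theta\qquad(l\in\mathcal S).
\end{equation}
\item \emph{Child.} If $\lim\Psi(t_q)>\Psi(t^j)+\eta$, choose $q$ with $\Psi(t_q)>\Psi(t^j)+\eta$; the step is a jump. Otherwise the step is quiet, and we choose $q$ such that
\begin{equation}\label{eq:quiet}
\Psi(t_q)\le\Psi(t^j)+2\eta,\qquad d_l(t_q)\ge d_l(t^j)-2\theta\ \ (l\in\mathcal S),\qquad f_{m_j}(t_q)\ge\lim_{q'}f_{m_j}(t_{q'})-\tfrac18 .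
\end{equation}
Each of these finitely many conditions holds on a set in $\mathcal U$, so $q$ exists. Put $t^{j+1}=t_q$.
\end{itemize}

\emph{A long quiet run.} Let $J$ be the number of jumps. A jump raises $\Psi$ by more than $\eta$, and a quiet step lowers it by at most $2\theta(S+1)$. So $J\eta-2n\theta(S+1)\le\Psi(t^n)-\Psi(t^0)\le2(S+1)$, and $n\theta\le1$ gives $J\eta\le4(S+1)$, that is, $J\le J_0$. There are at least $n-J_0=(J_0+1)G+1$ quiet steps, and the jumps cut them into at most $J_0+1$ maximal runs. Some run has more than $G$ steps. Let it start at $t^a$. Then $a=0$ or the step to $t^a$ is a jump, so the scale $m=m_a$ satisfies $\Delta_m(t^a)\le2/S$, and the $G$ steps from $t^a$ to $t^{a+G}$ are quiet and use the scale $m$.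

\emph{The scale stays good.} Recall $(S+1)\theta\le\eta$. In a quiet step, by \eqref{eq:quiet}, each $d_l$ decreases by at most $2\theta\le2\eta$. It increases by at most $2\eta+2S\theta\le4\eta$, because $\Psi$ increases by at most $2\eta$ and the other $S$ summands decrease by at most $2\theta$ each. So $\Delta_m=d_m-d_{2m}$ increases by at most $6\eta$ per step, and
\[
\Delta_m(t^j)\le\tfrac2S+6G\eta\qquad(a\le j<a+G).
\]

\emph{The error is small.} Let $a\le j<a+G$, and let $\varphi$, $t_q$ be those of step $j$. From $\lim\Psi(t_q)\le\Psi(t^j)+\eta$ and \eqref{eq:lower} for the $S$ scales $l\ne m$ we get $\lim d_m(t_q)\le d_m(t^j)+\eta+S\theta\le d_m(t^j)+2\eta$. With Lemma~\ref{lem:good}(a), $\lim d_m(t_q)-d_m(t^j;\varphi)\le2\eta+\theta\le3\eta$. With Lemma~\ref{lem:good}(b),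
\[
\lambda\,\mathcal E_m(t^j;\varphi)\le\lambda\Big(\tfrac92\eta+144\big(\tfrac2S+6G\eta\big)\Big)\le\frac{288\lambda}S+\lambda(5+864G)\eta=\tfrac1{16}+\tfrac1{16}=\tfrac18 .
\]

\emph{Growth.} By Lemma~\ref{lem:good}(c) and \eqref{eq:bounds}, $|c^m_{t^j}|(K_{t^j}\setminus K_{t^j}^\varphi)\ge\frac12$. So \eqref{eq:quiet} and Lemma~\ref{lem:child}(c) give $f_m(t^{j+1})\ge f_m(t^j)+\frac12-\frac18-\frac18=f_m(t^j)+\frac14$ for $a\le j<a+G$. Hence $f_m(t^{a+G})\ge G/4=3\lambda+\frac54>1+3\lambda$, which contradicts \eqref{eq:bounds}.
\end{proof}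

\begin{remark}[Where the hypotheses enter]
That $L^*$ is \emph{isometric} to $L_1(\mu)$ is used in Lemma~\ref{lem:limit} and in Lemma~\ref{lem:child}(a): the norm in which the median inequalities hold must satisfy \eqref{eq:lsc} with constant exactly $1$, since these lemmas subtract one norm from another. The proposition is false if $L^*$ is only required to be $2$-isomorphic to an $L_1$-space: take $L=\mathbf X_\lambda$ and $i=p=\mathrm{id}$, and use (D1). The identity $i^*p^*=\mathrm{id}$ is used once, to absorb the change of base point in Lemma~\ref{lem:child}(b). For $p=0$ we would have $\mathcal E_m=0$ and $c^m_t=\delta_{(t,1)}$, and $\lim c^m_{t_q}=\delta_{(t,\varphi(1))}\ne c^m_t$ whenever $\varphi(1)\ne1$.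
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

For $\lambda\in\mathbb N$ let $\pi_\lambda:\mathbf K_\lambda\to\mathbf T_\lambda$ be the map that defines $\mathbf X_\lambda$, with height $n(\lambda)$. Let $K$ and $T$ be the one-point compactifications of the topological sums $\bigsqcup_\lambda\mathbf K_\lambda$ and $\bigsqcup_\lambda\mathbf T_\lambda$, and let $\pi:K\to T$ agree with $\pi_\lambda$ on $\mathbf K_\lambda$ and send $\infty$ to $\infty$. The sets $\{\infty\}\cup\bigcup_{\lambda\ge\lambda_0}\mathbf T_\lambda$ form a neighborhood base at $\infty$ in $T$, and their preimages are the corresponding sets in $K$. So $\pi$ is continuous; it is onto and has finite fibers.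

\emph{The spaces $K$ and $T$.} Both are countable compact Hausdorff spaces. Since $\mathbf K_\lambda$ is clopen in $K$, we have $K^{(i)}\cap\mathbf K_\lambda=\mathbf K_\lambda^{(i)}$, which by Lemma~\ref{lem:top}(c) is nonempty exactly for $i\le n(\lambda)$. Thus $K^{(\omega)}\subseteq\{\infty\}$. As $n(\lambda)\ge12\lambda+5\to\infty$, each closed set $K^{(i)}$, $i<\omega$, meets infinitely many $\mathbf K_\lambda$ and so contains $\infty$. Hence $K^{(\omega)}=\{\infty\}$, and the same argument gives $T^{(\omega)}=\{\infty\}$. By the Mazurkiewicz--Sierpi\'nski theorem, $K$ and $T$ are homeomorphic to $[0,\omega^\omega]$, which is metrizable as a countable compact Hausdorff space. The subspace $\pi^*C(T)$ is isometric to $C(T)$, hence to $C[0,\omega^\omega]$.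

\emph{$X$ is isomorphic to $Z=c_0(\mathbf X_\lambda)$,} the space of sequences $(z_\lambda)$ with $z_\lambda\in\mathbf X_\lambda$ and $\|z_\lambda\|\to0$, with the supremum norm. A function $x$ on $K$ is continuous if and only if its restrictions to the $\mathbf K_\lambda$ are continuous and $\|(x-x(\infty))|_{\mathbf K_\lambda}\|\to0$, and the same holds on $T$. So
\[
\Theta:C(K)\to Z,\qquad\Theta x=\big([(x-x(\infty))|_{\mathbf K_\lambda}]\big)_\lambda,
\]
is well defined, with $\|\Theta\|\le2$. It is onto: given $(z_\lambda)\in Z$, choose representatives $x_\lambda\in C(\mathbf K_\lambda)$ with $\|x_\lambda\|\le2\|z_\lambda\|$ and let $x=x_\lambda$ on $\mathbf K_\lambda$, $x(\infty)=0$. If $x=r\circ\pi$, then $(x-x(\infty))|_{\mathbf K_\lambda}=(r-r(\infty))|_{\mathbf T_\lambda}\circ\pi_\lambda$, so $\Theta x=0$. Conversely, if $\Theta x=0$, write $(x-x(\infty))|_{\mathbf K_\lambda}=r_\lambda\circ\pi_\lambda$ with $r_\lambda\in C(\mathbf T_\lambda)$. Then $\|r_\lambda\|=\|(x-x(\infty))|_{\mathbf K_\lambda}\|\to0$, so $r=x(\infty)+r_\lambda$ on $\mathbf T_\lambda$, $r(\infty)=x(\infty)$,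 defines $r\in C(T)$ with $x=r\circ\pi$. Thus $\ker\Theta=\pi^*C(T)$, and the open mapping theorem gives $X\cong Z$.

\emph{Part (1).} By \eqref{eq:dual}, $X^*$ is the $\ell_1$-sum of the spaces $\ell_1^0(|K_t|)$, $t\in T$. There are countably many summands and infinitely many are nonzero, so $d(X^*,\ell_1)\le2$ by (D1). Next let $A\subset Z$ be finite and $\varepsilon>0$. Choose $\lambda_0$ with $\|z_\lambda\|<\varepsilon$ for all $z\in A$ and $\lambda>\lambda_0$. Let $P$ act on the coordinates $\lambda\le\lambda_0$ by projections from Lemma~\ref{lem:proj} for the sets $\{z_\lambda:z\in A\}$, and by $0$ on the other coordinates. Then $\|Pz-z\|<\varepsilon$ for $z\in A$, and $PZ$ is isometric to a finite $\ell_\infty$-sum of spaces $\ell_\infty^k/\mathbb R\mathbf 1$. By (D2) and Lemma~\ref{lem:criterion}, $Z$ is an $\mathcal{L}_\infty$-space with constant $4$. Hence $X\cong Z$ is an $\mathcal{L}_\infty$-space.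

\emph{Part (2).} Suppose $X$ is isomorphic to a complemented subspace of a Lindenstrauss space $L$. Then there are operators $i:Z\to L$ and $p:L\to Z$ with $pi=\mathrm{id}$. Choose $\lambda_0\in\mathbb N$ with $\|i\|\|p\|\le\lambda_0$. Restrict $i$ to the coordinate subspace $\mathbf X_{\lambda_0}$ and compose $p$ with the norm-one coordinate projection onto $\mathbf X_{\lambda_0}$. This factors the identity of $\mathbf X_{\lambda_0}$ through $L$ with constant at most $\lambda_0$, which contradicts Proposition~\ref{prop:main}. \hfill$\square$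

\begin{remark}[Larger densities]
Let $K'$ be any compact Hausdorff space. Then $X\oplus C(K')$ is a quotient of $C(K\sqcup K')=C(K)\oplus_\infty C(K')$. It is not isomorphic to a complemented subspace of a Lindenstrauss space, since otherwise $X$ would be. It is an $\mathcal{L}_\infty$-space. Indeed, a finite-dimensional subspace of a sum lies in a sum of finite-dimensional subspaces, so a sum of two $\mathcal{L}_\infty$-spaces is one; and $C(K')$ satisfies the hypothesis of Lemma~\ref{lem:criterion} with $\rho=1$. For the latter, take a minimal finite open cover $U_1,\dots,U_N$ on whose members the given functions oscillate by less than $\varepsilon$, points $y_\nu\in U_\nu$ that lie in no other member, a partition of unity $(\psi_\nu)$ subordinate to the cover, and $Px=\sum_\nu x(y_\nu)\psi_\nu$; since $\psi_\nu(y_{\nu'})$ is $1$ for $\nu=\nu'$ and $0$ otherwise, the range of $P$ is isometric to $\ell_\infty^N$. If $K'$ is the one-point compactification of an infinite discrete set $\Gamma$, then $C(K')$ and $X\oplus C(K')$ have density character $|\Gamma|$. So counterexamples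 exist in every infinite density character.
\end{remark}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Tesis Doctoral},
\texttt{https://dehesa.unex.es/bitstream/10662/16305/1/}\allowbreak\texttt{TDUEX\_2022\_Salguero\_Alarcon.pdf}

\end{thebibliography}
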